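\title{A Borel Scott set that is not the standard system of a Borel model of Peano arithmetic}

\begin{abstract}
Woodin asked whether every Borel Scott set is the standard system of a Borel model of Peano arithmetic. We show that the answer is no: the standard system of a nonstandard model with an analytic presentation is never $\mathcal P(\omega)$, and in fact it is analytic, meager and null. Under projective determinacy the first statement extends to projective presentations. If the standard system were $\mathcal P(\omega)$, a category argument would produce a decreasing sequence coinitial in the nonstandard part of the model. Evaluation along such a sequence is a homomorphism $\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ with a Baire measurable lifting, such homomorphisms are induced by maps $\omega\to\omega$, and this turns the sequence into an infinite descending sequence of natural numbers. Uncountability alone is not the obstruction: we construct a Borel model whose standard system is an uncountable $F_\sigma$ set.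
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, PA is Peano arithmetic in the signature $0,S,+,\times,<$, and \emph{model} means model of PA. Every model $M$ has the natural numbers as an initial segment, its standard part, which we identify with $\omega$; the model is \emph{nonstandard} if $M\ne\omega$. Subsets of $\omega$ are identified, through their characteristic functions, with points of Cantor space $2^\omega=\{0,1\}^\omega$.

Let $p_n$ be the $n$-th prime. The \emph{standard system} of a nonstandard model $M$ is
\[
\mathrm{SSy}(M)=\bigl\{\{n\in\omega: M\models p_n\mid a\}\ :\ a\in M\bigr\}.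
\]
A nonzero $a\in M$ names a set that $M$ regards as finite, the set of indices of its prime divisors. When $a$ is nonstandard, the standard part of this set may be infinite, and $\mathrm{SSy}(M)$ records which subsets of $\omega$ the model sees in this way. Standard systems are considered only for nonstandard models.

A family $\mathcal S\subseteq\mathcal P(\omega)$ is a \emph{Scott set} if
\begin{enumerate}
\item[(i)] $\mathcal S$ is a Boolean algebra of sets;
\item[(ii)] if $X\in\mathcal S$ and $Y\le_T X$, then $Y\in\mathcal S$;
\item[(iii)] every infinite tree $T\subseteq 2^{<\omega}$ coded by a member of $\mathcal S$ has an infinite path in $\mathcal S$.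
\end{enumerate}
Every standard system is a Scott set (Lemma~\ref{lem:scott}). Scott showed that the countable Scott sets are precisely the standard systems of countable nonstandard models, and Knight and Nadel \cite{KN} proved that every Scott set of size $\aleph_1$ is the standard system of a nonstandard model of size $\aleph_1$. For the general uncountable case the analogous statement is open.

Instead of the cardinality of the Scott set and of the model one can restrict their descriptive complexity. A Scott set is \emph{Borel} if it is a Borel subset of $2^\omega$. A structure $\mathbf A$ in a finite signature is \emph{Borel} if there are a Borel set $D$ in a standard Borel space and a map $\phi$ from $D$ onto $\mathbf A$ such that the $\phi$-preimages of the atomic relations of $\mathbf A$, including equality and the graphs of the functions, are Borel; we call $\phi$ a \emph{Borel presentation}. The map $\phi$ need not be injective, so $\mathbf A$ lives on the quotient of $D$ by a Borel equivalence relation. The following question of Woodin appears in \cite{talk}.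

\begin{quote}
\emph{If a Scott set is Borel, is it the standard system of a nonstandard Borel model of Peano arithmetic?}
\end{quote}

The first test suggests a positive answer. Countable subsets of $2^\omega$ are Borel, and countable structures are Borel (take $D\subseteq\omega$), so for countable Scott sets the answer is yes by Scott's theorem. At the other extreme stands $\mathcal P(\omega)$, which is a Borel Scott set: (i) and (ii) are trivial and (iii) is K\"onig's lemma. It is the standard system of an ultrapower of $\omega$ (Example~\ref{ex:ultrapower}), but this model is built from a nonprincipal ultrafilter, which is far from Borel. This raises the suspicion that every model with standard system $\mathcal P(\omega)$ is similarly complicated, and the suspicion is correct.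

The proof works in a wider class. An \emph{analytic presentation} of a model $M$ is a surjection $\phi:D\to M$, where $D$ is an analytic subset of a Polish space $\mathcal Y$, such that the $\phi$-preimages of $=$, $<$ and of the graphs of $S,+,\times$ are analytic subsets of powers of $\mathcal Y$. Every Borel presentation is analytic, since a standard Borel space carries a Polish topology generating its Borel sets. A \emph{projective presentation} is defined in the same way with ``projective'' in place of ``analytic'' throughout.

\begin{theorem}\label{thm:main}
If $M$ is a nonstandard model of PA with an analytic presentation, then $\mathrm{SSy}(M)\neq\mathcal P(\omega)$.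
\end{theorem}

Thus the Borel Scott set $\mathcal P(\omega)$ is not the standard system of any nonstandard Borel model, and Woodin's question has a negative answer. A standard system is a group under symmetric difference, and this strengthens the conclusion.

\begin{theorem}\label{thm:meager}
If $M$ is a nonstandard model of PA with an analytic presentation, then $\mathrm{SSy}(M)$ is analytic, meager and Lebesgue null. Hence no nonmeager Scott set and no non-null Scott set is the standard system of a Borel model.
\end{theorem}

\begin{theorem}\label{thm:pd}
Assume projective determinacy. If $M$ is a nonstandard model of PA with a projective presentation, then $\mathrm{SSy}(M)\ne\mathcal P(\omega)$.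
\end{theorem}

One might guess from these results that Borel models have only countable standard systems. They do not.

\begin{proposition}\label{prop:fsigma}
There is a nonstandard Borel model $M$ of PA such that $\mathrm{SSy}(M)$ is an uncountable $F_\sigma$ Scott set.
\end{proposition}

We do not classify the meager Borel Scott sets that are standard systems of Borel models. Everything except Theorem~\ref{thm:pd} is proved in ZFC.

Section~\ref{sec:prelim} collects the facts from arithmetic and descriptive set theory that we use. Section~\ref{sec:idea} shows the idea of Theorem~\ref{thm:main} in its simplest instance and outlines the proof, which occupies Sections~\ref{sec:coinitial}--\ref{sec:descent}. Theorems~\ref{thm:meager} and~\ref{thm:pd} are proved in Section~\ref{sec:ext}, and Proposition~\ref{prop:fsigma} in Section~\ref{sec:fat}.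

\section{Preliminaries}\label{sec:prelim}

\subsection{Cantor space}
We write $m=\{0,\dots,m-1\}$ and $X^c=\omega\setminus X$. For $m\in\omega$ and $u\subseteq m$ let $\mathcal N(u,m)=\{X\subseteq\omega: X\cap m=u\}$; these clopen sets form a base of $2^\omega$. For $F\subseteq\omega$ the map $\sigma_F(X)=X\triangle F$ is a homeomorphism of $2^\omega$ and its own inverse; $\sigma_\omega$ is complementation. A set $G\subseteq2^\omega$ is \emph{invariant} if $\sigma_F(G)=G$ for all finite and all cofinite $F$. Every dense $G_\delta$ set $G_0$ contains an invariant dense $G_\delta$ set, namely the intersection of the countably many sets $\sigma_F(G_0)$ with $F$ finite or cofinite.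

Let $\mathrm{Fin}$ be the ideal of finite subsets of $\omega$. We write $Y=^*Z$ if $Y\triangle Z$ is finite, and $[Y]$ for the class of $Y$ in the Boolean algebra $\mathcal P(\omega)/\mathrm{Fin}$. ``For almost all $i$'' means for all but finitely many $i\in\omega$. A \emph{homomorphism} of Boolean algebras is a map preserving unions and complements; it then preserves intersections and the least and greatest elements.

\subsection{Codes and definable sets in models of PA}
Let $M$ be a nonstandard model. \emph{Definable} means definable in $M$ with parameters. Every nonempty definable set has a least element. Consequently $\omega$ is not definable, since $M\setminus\omega$ has no least element, and so every definable set that contains $\omega$ has a nonstandard element; this is \emph{overspill}. The \emph{trace} of $A\subseteq M$ is $A\cap\omega$.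

Write $x\in_Ma$ for $M\models p_x\mid a$, and let $\mathrm{ext}(a)=\{x\in M:x\in_Ma\}$ be the \emph{extension} of $a$. We say that $a$ \emph{codes} $X\subseteq\omega$ if $X$ is the trace of $\mathrm{ext}(a)$. PA proves the \emph{coding principle}: for every definable $A$ and every $c\in M$ there is $a$ with $\mathrm{ext}(a)=\{x\in A:x<c\}$. (Use induction on $c$: start with $a=1$, and multiply by $p_c$ when $c\in A$.)

A formula is \emph{bounded} if all its quantifiers have the form $\forall x\le t$ or $\exists x\le t$, and it is $\Sigma_1$ if it has the form $\exists\vec y\,\delta$ with $\delta$ bounded. A formula $\theta$ is \emph{$\Delta_1$ in PA}, or briefly $\Delta_1$, if both $\theta$ and $\neg\theta$ are PA-equivalent to $\Sigma_1$ formulas; parameters from $M$ may be substituted for some of its variables. The $\Delta_1$ formulas are closed under Boolean operations and bounded quantification; for the latter one uses the collection scheme, by which $\forall x\le z\,\exists y\,\delta$ is PA-equivalent to $\exists w\,\forall x\le z\,\exists y\le w\,\delta$. The function $x\mapsto p_x$ is provably total with a $\Sigma_1$ graph, so $x\in_Ma$ is $\Delta_1$: it is equivalent to $\exists y\,(y=p_x\wedge y\mid a)$,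 and its negation to $\exists y\,(y=p_x\wedge y\nmid a)$. Since $\omega$ is an initial segment of $M$, a $\Sigma_1$ statement about standard numbers that is true in $\omega$ is true in $M$; hence $\omega$ and $M$ agree on $\Delta_1$ statements about standard numbers. We call this \emph{absoluteness}.

\begin{lemma}\label{lem:scott}
If $M$ is a nonstandard model, then $\mathrm{SSy}(M)$ is the set of traces of definable subsets of $M$, and it is a Scott set.
\end{lemma}

\begin{proof}
The set coded by $a$ is the trace of the definable set $\mathrm{ext}(a)$. Conversely, if $A$ is definable, the coding principle with a nonstandard $c$ gives a code of $A\cap\omega$.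

(i) The definable sets form a Boolean algebra, and $A\mapsto A\cap\omega$ preserves unions and complements.

(ii) Let $a$ code $X$ and let the oracle machine $e$ compute $Y$ from $X$. Consider the statement ``$w$ is a halting computation of $e$ on input $x$, and each oracle query $y\le w$ made in $w$ is answered positively if and only if $y\in_Ma$''. For standard $w$ and $x$ all queries are standard, so by absoluteness the statement holds in $M$ exactly when $w$ is the true computation of $e$ on $x$ with oracle $X$. For standard $x$ this true computation exists, so the least $w\in M$ satisfying the statement is standard and is the true computation. Hence $Y$ is the trace of the definable set of those $x$ for which the least such $w$ exists and has output $1$.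

(iii) Strings are identified with numbers by a fixed coding formalized in PA, under which strings of standard length are standard numbers. Let $a$ code an infinite tree $T$. The set of $n\in M$ such that some string of length $n$ in the sense of $M$ has all its initial segments in $\mathrm{ext}(a)$ is definable, and it contains $\omega$ because $T$ has strings of every length. By overspill there is such a string $s$ of nonstandard length. For every standard $m$ the string $s\restriction m$ is standard and lies in $\mathrm{ext}(a)$, hence in $T$. So the trace of $\{x:s(x)=1\}$ is a path through $T$ in $\mathrm{SSy}(M)$.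
\end{proof}

\subsection{Category and analytic sets}\label{subsec:dst}
A \emph{Polish space} is a separable completely metrizable space; $G_\delta$ subsets of Polish spaces are Polish. A set is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. A set $A$ in a Polish space $W$ has the \emph{Baire property} (BP) if $A\triangle U$ is meager for some open $U$. A map is \emph{Baire measurable} if preimages of open sets have the BP. A set is \emph{analytic} if it is a continuous image of a Borel subset of a Polish space. We use the following textbook facts; $W$ and $W'$ are Polish.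
\begin{enumerate}
\item[(F1)] (Baire.) No nonempty open subset of $W$ is meager.
\item[(F2)] The sets with the BP form a $\sigma$-algebra. If $A$ has the BP and $A\cap V$ is nonmeager for an open $V$, then $A$ is comeager in some nonempty basic open $V'\subseteq V$. Applied to the complement: if $A$ is not comeager, it is meager in some nonempty open set.
\item[(F3)] If $G\subseteq W$ is a dense $G_\delta$ set, then a subset of $G$ is meager (has the BP) in $G$ if and only if it is meager (has the BP) in $W$.
\item[(F4)] A Baire measurable map $W\to W'$ has a continuous restriction to some dense $G_\delta$ subset of $W$.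
\item[(F5)] (Kuratowski--Ulam.) If $P\subseteq W\times W'$ has the BP and all sections $\{w':(w,w')\in P\}$ are meager, then $P$ is meager.
\item[(F6)] Borel sets are analytic. Analytic sets are closed under countable unions and intersections, continuous preimages and projections. They have the BP, and analytic subsets of $2^\omega$ are measurable for the Lebesgue (coin-tossing) measure.
\item[(F7)] (Jankov--von Neumann.) If $P\subseteq W\times W'$ is analytic and projects onto $W$, there is $u:W\to W'$ with $(w,u(w))\in P$ for all $w$ that is measurable for the $\sigma$-algebra generated by the analytic sets. By (F2) and (F6), $u$ is Baire measurable.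
\end{enumerate}

\subsection{$\Delta_1$ relations in an analytic presentation}
In an analytic presentation $\phi:D\to M$ only the atomic relations are assumed to be analytic. Conjunctions and existential quantifiers preserve this, because an existential quantifier over $M$ is a projection along $D$. A universal quantifier over $M$, even a bounded one, becomes a universal quantifier over a subset of $D$ that may be uncountable, and analytic sets are not closed under this operation. The way out is to eliminate such quantifiers inside arithmetic. The MRDP theorem is provable in PA \cite{GD}: every $\Sigma_1$ formula is PA-equivalent to a formula $\exists\vec y\;P(\vec x,\vec y)=Q(\vec x,\vec y)$, where $P$ and $Q$ are polynomials with coefficients in $\omega$.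

\begin{lemma}\label{lem:delta}
Let $\phi:D\to M$ be an analytic presentation of a model $M$, and let $\theta(x_1,\dots,x_k)$ be a $\Delta_1$ formula with parameters from $M$. Then $\{\vec d\in D^k:M\models\theta(\phi(d_1),\dots,\phi(d_k))\}$ and its complement in $D^k$ are analytic.
\end{lemma}

\begin{proof}
The formula $\neg\theta$ is also $\Delta_1$, so it suffices to treat the first set. By the MRDP theorem we may take $\theta$ to be an existentially quantified polynomial equation. Introducing a new existentially quantified variable for each subterm, we rewrite it as $\exists\vec z\,(\alpha_1\wedge\dots\wedge\alpha_r)$, where each $\alpha_j$ has one of the forms $v=v'$, $v+v'=v''$, $v\times v'=v''$ and each of $v,v',v''$ is a variable, a parameter, or a standard number. For instance, $\exists y\,(x\times x=y+y)$ becomes $\exists y\,\exists z\,(x\times x=z\wedge y+y=z)$. Fix a $\phi$-preimage of each parameter and each standard number that occurs. If $\vec z$ has length $l$, then each $\alpha_j$ defines in $D^{k+l}$ the intersection of $D^{k+l}$ with a continuous preimage of one of the analytic sets given by the presentation. The set in question is the projection to the first $k$ coordinates of the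 intersection of these $r$ analytic sets.
\end{proof}

\begin{lemma}\label{lem:graph}
Let $\phi:D\to M$ be an analytic presentation of a nonstandard model, $D\subseteq\mathcal Y$. Then $C=\{(X,d)\in2^\omega\times D:\phi(d)\text{ codes }X\}$ is analytic, and its projection to $2^\omega$ is $\mathrm{SSy}(M)$.
\end{lemma}

\begin{proof}
The set $C$ is the intersection over $n\in\omega$ of the sets
\[
\{(X,d):n\in X,\ d\in D,\ n\in_M\phi(d)\}\cup\{(X,d):n\notin X,\ d\in D,\ \neg(n\in_M\phi(d))\},
\]
which are analytic by Lemma~\ref{lem:delta}. The projection is $\mathrm{SSy}(M)$ because $\phi$ is onto.
\end{proof}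

\section{One nonstandard element and an ultrafilter}\label{sec:idea}

The source of all contradictions based on category in this paper is the following zero--one law. It says that a set with the BP cannot behave like a nonprincipal ultrafilter, not even generically.

\begin{lemma}\label{lem:zeroone}
Let $G\subseteq2^\omega$ be an invariant dense $G_\delta$ set. There is no $A\subseteq G$ with the BP such that comeagerly many $X\in G$ satisfy
\begin{equation}\label{eq:uf}
X\in A\iff X\triangle\{n\}\in A\quad(\text{for all }n\in\omega),\qquad X\in A\iff X^c\notin A .
\end{equation}
In particular, no nonprincipal ultrafilter on $\omega$ has the BP.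
\end{lemma}

\begin{proof}
Suppose that $A$ is such a set. For $A',A''\subseteq G$ write $A'\approx A''$ if $A'\triangle A''$ is meager. This equivalence relation is preserved by the homeomorphisms $\sigma_F$ of $G$, for $F$ finite or cofinite. The first part of \eqref{eq:uf} says that $\sigma_{\{n\}}(A)\approx A$ for every $n$. If $\sigma_F(A)\approx A$ and $n\notin F$, then $\sigma_{F\cup\{n\}}(A)=\sigma_{\{n\}}(\sigma_F(A))\approx\sigma_{\{n\}}(A)\approx A$; so $\sigma_F(A)\approx A$ for all finite $F$.

It follows that $A$ is meager or comeager. Indeed, if $A$ is nonmeager, then by (F2) it is comeager in some $G\cap\mathcal N(u,m)$. For each $v\subseteq m$ the map $\sigma_{u\triangle v}$ sends $\mathcal N(u,m)$ onto $\mathcal N(v,m)$, so $\sigma_{u\triangle v}(A)$, and with it $A$, is comeager in $G\cap\mathcal N(v,m)$. These finitely many sets cover $G$.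

The second part of \eqref{eq:uf} says that $\sigma_\omega(A)\approx G\setminus A$. So $A$ and $G\setminus A$ are both meager or both comeager, and in either case $G$ is a union of two meager sets, contradicting (F1). Finally, a nonprincipal ultrafilter satisfies \eqref{eq:uf} for all $X\in G=2^\omega$.
\end{proof}

\begin{example}\label{ex:ultrapower}
Let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$ and let $M=\omega^\omega/\mathcal U$ be the ultrapower, a model of PA by \L o\'s's theorem. The class $c$ of the identity function is nonstandard. For $X\subseteq\omega$ let $a_X$ be the class of the function $g_X(n)=\prod\{p_k:k\in X,\ k\le n\}$. For standard $k$ and all $n\ge k$ we have $p_k\mid g_X(n)$ if and only if $k\in X$; hence $a_X$ codes $X$, and $\mathrm{SSy}(M)=\mathcal P(\omega)$. So Theorem~\ref{thm:main} fails without a definability assumption. The natural presentation of $M$ on $\omega^\omega$ is not analytic: $X\in\mathcal U$ if and only if the characteristic function of $X$ and the constant function $1$ have the same class, so $\mathcal U$ is a continuous preimage of the equality relation, and $\mathcal U$ is not analytic by Lemma~\ref{lem:zeroone} and (F6). More to the point, the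 ultrafilter can be read off from the model and the codes. Since $\{n:p_n\mid g_X(n)\}=X$, \L o\'s's theorem gives
\[
\{X\subseteq\omega:c\in_Ma_X\}=\mathcal U .
\]
\end{example}

The example suggests a proof of Theorem~\ref{thm:main}. Let $M$ have an analytic presentation and $\mathrm{SSy}(M)=\mathcal P(\omega)$. Choose a code $a_X$ for each $X\subseteq\omega$, fix a nonstandard $c$, and put $A_c=\{X:c\in_Ma_X\}$. By uniformization the codes can be chosen so that $A_c$ has the BP. If, as in the example, the codes are \emph{coherent at $c$}, in the sense that $\mathrm{ext}(a_X)$ and $\mathrm{ext}(a_{X\triangle\{n\}})$ agree at $c$ while $\mathrm{ext}(a_X)$ and $\mathrm{ext}(a_{X^c})$ disagree at $c$, then $A_c$ satisfies \eqref{eq:uf}, and we have a contradiction.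

The difficulty is that two codes of the same set may have different extensions: if $c$ is nonstandard and $c\notin\mathrm{ext}(a)$, then $a$ and $a\times p_c$ code the same set and disagree at $c$. All we know is that $\mathrm{ext}(a_X)$ and $\mathrm{ext}(a_{X^c})$ are complementary on $\omega$, hence, by the least number principle, up to a first error at a nonstandard point $f(X)$. This point depends on $X$, and the errors may come arbitrarily close to $\omega$. The proof turns this difficulty into structure, in three steps.
\begin{enumerate}
\item[1.] The first errors of comeagerly many $X$ are bounded below by members of a countable set $\mathcal B$ of nonstandard elements. At a nonstandard $c$ below all of $\mathcal B$ the codes would be generically coherent, which Lemma~\ref{lem:zeroone} forbids. So $\mathcal B$ is coinitial in $M\setminus\omega$, and we obtain a coinitial sequence $b_0>b_1>\cdots$ (Section~\ref{sec:coinitial}).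
\item[2.] No single $b_i$ makes the codes coherent, but the sequence does so modulo finite sets, because it eventually drops below any given error. Thus $X\mapsto[\{i:b_i\in_Ma_X\}]$ is a homomorphism $\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ with a Baire measurable lifting. Unlike an ultrafilter with the BP, such an object can exist: $X\mapsto[X]$ is one. But all of them have the form $X\mapsto[h^{-1}(X)]$ for a map $h:\omega\to\omega$ (Section~\ref{sec:rigid}).
\item[3.] The standard number $h(i)$ is a shadow of $b_i$: each definable set contains both or neither, for almost all $i$. Taking shadows of the pairs $(b_i,b_{i+1})$ transfers the inequality $b_i>b_{i+1}$ to the shadows and yields a descending sequence in $\omega$ (Section~\ref{sec:descent}).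
\end{enumerate}

\section{Baire codings and a coinitial sequence}\label{sec:coinitial}

\subsection{Baire codings}
We isolate the only consequence of the analytic presentation that the proof uses. The same consequence will hold for projective presentations under projective determinacy.

\begin{definition}\label{def:coding}
A \emph{Baire coding} for a nonstandard model $M$ consists of an invariant dense $G_\delta$ set $G\subseteq2^\omega$ and elements $a_X\in M$ for all $X\subseteq\omega$, with $a_X$ coding $X$, such that the following holds. If $l\in\{1,2\}$, $\theta(x_1,\dots,x_k)$ is a $\Delta_1$ formula with parameters from $M$, and $\rho_1,\dots,\rho_k:G^l\to G$ are continuous, then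
\begin{equation}\label{eq:coding}
\{w\in G^l:M\models\theta(a_{\rho_1(w)},\dots,a_{\rho_k(w)})\}
\end{equation}
has the BP in $G^l$.
\end{definition}

A model with a Baire coding has standard system $\mathcal P(\omega)$. The maps $\rho_j$ are part of the definition because we shall compare $a_X$ with $a_{X^c}$ and $a_{X\triangle\{n\}}$.

\begin{lemma}\label{lem:coding}
If a nonstandard model $M$ has an analytic presentation and $\mathrm{SSy}(M)=\mathcal P(\omega)$, then $M$ has a Baire coding.
\end{lemma}

\begin{proof}
Let $\phi:D\to M$ be the presentation, $D\subseteq\mathcal Y$. The analytic set $C$ of Lemma~\ref{lem:graph} projects onto $2^\omega$. By (F7) there is a Baire measurable $u:2^\omega\to\mathcal Y$ with $(X,u(X))\in C$ for all $X$. Put $a_X=\phi(u(X))$; it codes $X$. By (F4), $u$ is continuous on a dense $G_\delta$ set, hence on an invariant dense $G_\delta$ set $G$. The map $w\mapsto(u(\rho_1(w)),\dots,u(\rho_k(w)))$ from $G^l$ to $\mathcal Y^k$ is continuous, and \eqref{eq:coding} is the preimage under it of the analytic set of Lemma~\ref{lem:delta}. So \eqref{eq:coding} is analytic and has the BP.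
\end{proof}

Theorem~\ref{thm:main} is thereby reduced to the following statement, whose proof is completed in Section~\ref{sec:descent}.

\begin{proposition}\label{prop:core}
No nonstandard model of PA has a Baire coding.
\end{proposition}

\subsection{Total relations}
The first error $f(X)$ is a function from $G$ to $M$, and $M$ has no topology in which to call it measurable. What is measurable is the relation $f(X)\le f(X')$ on $G$, and this relation is total because $M$ is linearly ordered. The next lemma extracts countably many lower bounds from these two properties.

\begin{lemma}\label{lem:total}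
Let $W$ be a nonempty Polish space and $\preceq$ a relation on $W$ such that $w\preceq w'$ or $w'\preceq w$ for all $w,w'\in W$. Assume that $\preceq$ has the BP in $W^2$ and that all sections $W_w=\{w':w\preceq w'\}$ have the BP in $W$. Then there is a countable $Q\subseteq W$ such that $R=\bigcup_{q\in Q}W_q$ is comeager.
\end{lemma}

\begin{proof}
Fix a countable base of nonempty open sets. For each basic $V$ such that some section is comeager in $V$, choose $w_V$ with $W_{w_V}$ comeager in $V$, and let $Q$ be the set of chosen points. The set $R$ has the BP. Suppose that it is not comeager. By (F2) it is meager in some nonempty open $V$.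

Every section $W_w$ is meager in $V$. Otherwise $W_w$ is comeager in some basic $V'\subseteq V$; then $w_{V'}$ is defined and $R\supseteq W_{w_{V'}}$ is comeager in $V'$ as well as meager in $V'$, contradicting (F1). By (F5), the set $\{(w,w')\in V^2:w\preceq w'\}$ is meager in $V^2$. So is its image $\{(w,w')\in V^2:w'\preceq w\}$ under the homeomorphism exchanging the coordinates. By totality these two sets cover $V^2$, contradicting (F1).
\end{proof}

Both main hypotheses are needed. For the equality relation on $2^\omega$, which is closed but not total, $R=Q$ is countable. Under the continuum hypothesis, the reverse of a well-ordering of $2^\omega$ of type $\omega_1$ is total and has countable sections, so again $R$ is countable; here the BP in $W^2$ fails.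

\subsection{A vanishing sequence}

\begin{definition}
A sequence $(q_i)_{i\in\omega}$ of nonstandard elements of $M$ is \emph{vanishing} if for every nonstandard $c\in M$ we have $q_i<c$ for almost all $i$.
\end{definition}

\begin{proposition}\label{prop:vanishing}
If a nonstandard model $M$ has a Baire coding, then there is a vanishing sequence $b_0>b_1>b_2>\cdots$ in $M$.
\end{proposition}

\begin{proof}
Let $G$ and $(a_X)$ be a Baire coding. Fix a nonstandard $B\in M$; it serves as a default value when no error occurs. For $n\in\omega$ consider the $\Delta_1$ formulas
\begin{align*}
\eta_n(x,a,a')&:\quad x=B\ \vee\ \bigl(x\ne n\wedge\neg(x\in_Ma\leftrightarrow x\in_Ma')\bigr),\\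
\zeta(x,a,a')&:\quad x=B\ \vee\ (x\in_Ma\leftrightarrow x\in_Ma').
\end{align*}
For $X\in G$ let $e_n(X)$ be the least $x\in M$ with $\eta_n(x,a_X,a_{X\triangle\{n\}})$, and $f(X)$ the least $x\in M$ with $\zeta(x,a_X,a_{X^c})$. These minima exist and are at most $B$. They are nonstandard: $B$ is nonstandard, the codes of $X$ and $X\triangle\{n\}$ agree at every standard $x\neq n$, and the codes of $X$ and $X^c$ disagree at every standard $x$.

The relation $e_n(X)\le e_n(X')$ on $G$ is total, and it holds if and only if
\[
M\models\forall x\le B\,\bigl(\eta_n(x,a_{X'},a_{X'\triangle\{n\}})\rightarrow\exists y\le x\;\eta_n(y,a_X,a_{X\triangle\{n\}})\bigr).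
\]
This is a $\Delta_1$ formula in the codes of $X$, $X\triangle\{n\}$, $X'$, $X'\triangle\{n\}$, which are continuous functions of $(X,X')\in G^2$ with values in $G$. So the relation has the BP by Definition~\ref{def:coding} with $l=2$. Its section at a fixed $X$ has the BP by the case $l=1$, with $a_X$ and $a_{X\triangle\{n\}}$ as parameters. Replacing $\eta_n$ by $\zeta$ and $\sigma_{\{n\}}$ by complementation, we get the same for the relation $f(X)\le f(X')$.

Apply Lemma~\ref{lem:total} to each of these countably many relations, obtaining countable sets $Q_n$ for $e_n$ and $Q$ for $f$. Let
\[
\mathcal B=\{e_n(X):n\in\omega,\ X\in Q_n\}\cup\{f(X):X\in Q\}.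
\]
This is a countable set of nonstandard elements, and for comeagerly many $X\in G$ each of the elements $e_0(X),e_1(X),\dots$ and $f(X)$ is greater than or equal to some member of $\mathcal B$. In particular $\mathcal B\neq\emptyset$.

We claim that for every nonstandard $c$ there is $\beta\in\mathcal B$ with $\beta\le c$. Suppose instead that $c$ is nonstandard and $c<\beta$ for all $\beta\in\mathcal B$. The set $A=\{X\in G:c\in_Ma_X\}$ has the BP by Definition~\ref{def:coding}. For comeagerly many $X\in G$ we have $c<e_n(X)$ for all $n$ and $c<f(X)$. For such $X$ the formula $\eta_n(c,a_X,a_{X\triangle\{n\}})$ fails, and since $c\ne n$ this means that $c\in_Ma_X$ if and only if $c\in_Ma_{X\triangle\{n\}}$. The formula $\zeta(c,a_X,a_{X^c})$ fails too, so exactly one of $c\in_Ma_X$ and $c\in_Ma_{X^c}$ holds. Thus \eqref{eq:uf} holds for comeagerly many $X\in G$, contradicting Lemma~\ref{lem:zeroone}.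

Enumerate $\mathcal B=\{\beta_0,\beta_1,\dots\}$, possibly with repetitions, and put $b_i=\min(\beta_0,\dots,\beta_i)-i$. Each $b_i$ is nonstandard, and $b_{i+1}\le\min(\beta_0,\dots,\beta_i)-i-1<b_i$. If $c$ is nonstandard and $\beta_j\le c$, then $b_i\le\beta_j-i<c$ for all $i>j$.
\end{proof}

\section{Homomorphisms into $\mathcal P(\omega)/\mathrm{Fin}$ with a measurable lifting}\label{sec:rigid}

This section contains no arithmetic. A \emph{lifting} of a map $\Phi:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ is a map $L:\mathcal P(\omega)\to\mathcal P(\omega)$ with $\Phi(X)=[L(X)]$ for all $X$. A lifting of a homomorphism need not be a homomorphism.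

\begin{proposition}\label{prop:rigid}
Let $\Phi:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ be a homomorphism with $\Phi(F)=[\emptyset]$ for all finite $F$. If $\Phi$ has a Baire measurable lifting, then there is $h:\omega\to\omega$ with $\Phi(X)=[h^{-1}(X)]$ for all $X\subseteq\omega$.
\end{proposition}

The simplest case is that of a lifting $L$ that is itself a homomorphism. Then for each $i$ the family $\{X:i\in L(X)\}$ is an ultrafilter with the BP, so by Lemma~\ref{lem:zeroone} it is principal, generated by a point $h(i)$, and $L(X)=h^{-1}(X)$. In general $L$ respects the Boolean operations only up to finite errors that depend on the arguments, and a single bit ``$i\in L(X)$'' obeys no law at all. The remedy is to arrange that each bit depends only on a finite block of $X$ and that each block serves only finitely many bits. Then violations of the Boolean laws at infinitely many bits can be glued, block by block, into one pair of sets at which $\Phi$ itself violates the law.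

Two effects localize a bit. By continuity, a bit of $L(X)$ does not depend on the remote part of $X$; since $\Phi$ ignores finite changes, a bit with large index does not depend on a given initial part of $X$. Both effects hold only on a comeager set, and without uniform bounds. To make them uniform we prescribe the values of $X$ on every second block; the remaining blocks are free.

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Let $L$ be a Baire measurable lifting. By (F4) it is continuous on an invariant dense $G_\delta$ set $G$. Write $G=\bigcap_kU_k$ with $U_0\supseteq U_1\supseteq\cdots$ open and dense. Since $\Phi$ sends finite sets to $[\emptyset]$, we have $L(X)=^*L(X')$ whenever $X=^*X'$.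

\medskip\noindent\emph{Step 1: blocks.} We construct $0=m_0<m_1<\cdots$, intervals $I_k=[m_k,m_{k+1})$, sets $t_k\subseteq I_k$, and numbers $i_0<i_1<\cdots$ such that for all $k$:
\begin{enumerate}
\item[(a)] if $X\subseteq\omega$ and $X\cap I_k=t_k$, then $X\in U_k$;
\item[(b)] if $X,X'\in G$, $X\cap I_k=X'\cap I_k=t_k$ and $X\setminus m_k=X'\setminus m_k$, then $L(X)$ and $L(X')$ agree at all $i\ge i_k$;
\item[(c)] if $X,X'\in G$, $X\cap I_k=X'\cap I_k=t_k$ and $X\cap m_k=X'\cap m_k$, then $L(X)$ and $L(X')$ agree at all $i<i_k$.
\end{enumerate}
Suppose that $m_k$ is given. A \emph{condition} is a pair $(t,m)$ with $m>m_k$ and $t\subseteq[m_k,m)$; a set $X$ \emph{meets} it if $X\cap[m_k,m)=t$; and $(t',m')$ \emph{extends} $(t,m)$ if $m'\ge m$ and $t'\cap m=t$. A set meeting an extension meets the original condition, so each of (a), (b), (c), once secured for a condition, holds for all its extensions.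

For (b), let $C_i$ be the set of $X\in G$ such that
\[
L\bigl(u\cup(X\setminus m_k)\bigr)\ \triangle\ L\bigl(u'\cup(X\setminus m_k)\bigr)\subseteq i\qquad\text{for all }u,u'\subseteq m_k .
\]
The maps $X\mapsto L(u\cup(X\setminus m_k))$ are continuous on $G$, because $G$ is invariant, so $C_i$ is closed in $G$. For a given $X$ the finitely many symmetric differences in the display are finite, so $G=\bigcup_iC_i$; this is the only place where the hypothesis on finite sets is used. By (F1) in the Polish space $G$, some $C_i$ has nonempty interior in $G$: there are $m>m_k$ and $v\subseteq m$ with $G\cap\mathcal N(v,m)\subseteq C_i$. Put $t=v\setminus m_k$. Membership in $C_i$ depends only on $X\setminus m_k$, and an $X\in G$ meeting $(t,m)$ can be changed below $m_k$ to a member of $G\cap\mathcal N(v,m)$; so every $X\in G$ meeting $(t,m)$ is in $C_i$. Choose $i_k\ge i$, with $i_k>i_{k-1}$ if $k>0$. If $X,X'\in G$ meet $(t,m)$ and agree outside $m_k$, then $u=X\cap m_k$ and $u'=X'\cap m_k$ in the display give $L(X)\triangle L(X')\subseteq i_k$. This is (b).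

For (c), treat the finitely many $u\subseteq m_k$ in turn. If $(t,m)$ is the current condition, pick $X_u\in G\cap\mathcal N(u\cup t,m)$ by density. By continuity of $L$ on $G$ there is $m'\geq m$ such that $L(X)\cap i_k=L(X_u)\cap i_k$ for all $X\in G$ that agree with $X_u$ below $m'$. Pass to the condition $(X_u\cap[m_k,m'),m')$. At the end, if $X,X'\in G$ meet the condition and $X\cap m_k=X'\cap m_k=u$, then $L(X)\cap i_k=L(X_u)\cap i_k=L(X')\cap i_k$.

For (a), treat the $u\subseteq m_k$ in turn once more. If $(t,m)$ is the current condition, the open dense set $U_k$ contains some $\mathcal N(v,m')$ with $m'\ge m$ and $v\cap m=u\cup t$; pass to $(v\setminus m_k,m')$. The final condition is $(t_k,m_{k+1})$.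

\medskip\noindent\emph{Step 2: localization.} For $\varepsilon\in\{0,1\}$ let $O_\varepsilon$ be the union of the $I_k$, and $T_\varepsilon$ the union of the $t_k$, over all $k\equiv\varepsilon\pmod 2$. Fix $\varepsilon$. For $X\subseteq O_\varepsilon$ let $X^*=X\cup T_{1-\varepsilon}$. By (a), $X^*\in U_k$ for all $k\equiv1-\varepsilon$, and the $U_k$ decrease, so $X^*\in G$. This is the gain from prescribing every second block: $X^*$ lies in $G$ for \emph{every} $X\subseteq O_\varepsilon$.

Let $k\equiv1-\varepsilon\pmod2$ and $i_k\le i<i_{k+2}$. We claim that for $X\subseteq O_\varepsilon$ the truth of $i\in L(X^*)$ depends only on $X\cap I_{k+1}$. Let $X,Y\subseteq O_\varepsilon$ with $X\cap I_{k+1}=Y\cap I_{k+1}=x$, and put $Z=(Y\cap m_k)\cup(X\setminus m_k)\subseteq O_\varepsilon$. The three starred sets look as follows on consecutive parts of $\omega$: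
\[
\begin{array}{c|ccccc}
 & [0,m_k) & I_k & I_{k+1} & I_{k+2} & [m_{k+3},\infty)\\ \hline
X^* & \text{as }X^* & t_k & x & t_{k+2} & \text{as }X^*\\
Z^* & \text{as }Y^* & t_k & x & t_{k+2} & \text{as }X^*\\
Y^* & \text{as }Y^* & t_k & x & t_{k+2} & \text{as }Y^*
\end{array}
\]
By (b) at $k$, the sets $L(X^*)$ and $L(Z^*)$ agree at $i\ge i_k$. By (c) at $k+2$, the sets $L(Z^*)$ and $L(Y^*)$ agree at $i<i_{k+2}$. This proves the claim.

The intervals $[i_k,i_{k+2})$ with $k\equiv1-\varepsilon$ partition $[i_{1-\varepsilon},\infty)$. For $i\in[i_k,i_{k+2})$ put $J_i=I_{k+1}\subseteq O_\varepsilon$, and define $\theta_i:\mathcal P(J_i)\to\{0,1\}$ by $\theta_i(x)=1$ if and only if $i\in L(x^*)$. Each block equals $J_i$ for only finitely many $i$, and by the claim $i\in L(X^*)$ if and only if $\theta_i(X\cap J_i)=1$, for all $X\subseteq O_\varepsilon$. Fix $E_\varepsilon\subseteq[i_{1-\varepsilon},\infty)$ with $\Phi(O_\varepsilon)=[E_\varepsilon]$. Since $X=X^*\cap O_\varepsilon$, we have $\Phi(X)=\Phi(X^*)\cap\Phi(O_\varepsilon)=[L(X^*)\cap E_\varepsilon]$, that is,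
\begin{equation}\label{eq:local}
\Phi(X)=[\Lambda(X)],\quad\text{where }\Lambda(X)=\{i\in E_\varepsilon:\theta_i(X\cap J_i)=1\}\qquad(X\subseteq O_\varepsilon).
\end{equation}

\medskip\noindent\emph{Step 3: almost all $\theta_i$ are point evaluations.} Suppose that for infinitely many $i\in E_\varepsilon$ there are $x_i,y_i\subseteq J_i$ with $\theta_i(x_i\cup y_i)\ne\max(\theta_i(x_i),\theta_i(y_i))$. Choose an infinite set $H$ of such $i$ with pairwise distinct blocks $J_i$, and let $X=\bigcup_{i\in H}x_i$ and $Y=\bigcup_{i\in H}y_i$. For $i\in H$ we have $X\cap J_i=x_i$ and $Y\cap J_i=y_i$, so $\Lambda(X\cup Y)$ and $\Lambda(X)\cup\Lambda(Y)$ differ at every $i\in H$. By \eqref{eq:local} this contradicts $\Phi(X\cup Y)=\Phi(X)\cup\Phi(Y)$. Suppose next that for infinitely many $i\in E_\varepsilon$ there is $x_i\subseteq J_i$ with $\theta_i(J_i\setminus x_i)\neq1-\theta_i(x_i)$, and form $H$ and $X$ as before. Then $\Lambda(O_\varepsilon\setminus X)$ and $E_\varepsilon\setminus\Lambda(X)$ differ at every $i\in H$, contradicting $\Phi(O_\varepsilon\setminus X)=\Phi(O_\varepsilon)\setminus\Phi(X)$.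

So for almost all $i\in E_\varepsilon$ the map $\theta_i$ preserves unions and complements. For such $i$ we have $\theta_i(J_i)=\max(\theta_i(\emptyset),1-\theta_i(\emptyset))=1$. Since $J_i$ is a finite union of singletons, there is $h_\varepsilon(i)\in J_i$ with $\theta_i(\{h_\varepsilon(i)\})=1$. If $h_\varepsilon(i)\in x$, then $\theta_i(x)=1$ by preservation of unions; if $h_\varepsilon(i)\notin x$, then $\theta_i(J_i\setminus x)=1$ and $\theta_i(x)=0$. As $h_\varepsilon(i)\in J_i\subseteq O_\varepsilon$, formula \eqref{eq:local} applied to $X\cap O_\varepsilon$ gives
\[
\Phi(X\cap O_\varepsilon)=[\{i\in E_\varepsilon:h_\varepsilon(i)\text{ is defined and lies in }X\}]\qquad(X\subseteq\omega).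
\]

\medskip\noindent\emph{Step 4: joining the two halves.} Since $O_0$ and $O_1$ partition $\omega$, we have $E_0\cup E_1=^*\omega$ and $E_0\cap E_1=^*\emptyset$. Let $h=h_0$ on $E_0$ and $h=h_1$ on $E_1\setminus E_0$ where these are defined, and $h=0$ at the finitely many remaining points. Then $\Phi(X)=\Phi(X\cap O_0)\cup\Phi(X\cap O_1)=[h^{-1}(X)]$ for all $X\subseteq\omega$.
\end{proof}

\begin{remark}
The measurable lifting cannot be omitted. For a nonprincipal ultrafilter $\mathcal U$ let $\Phi(X)=[\omega]$ if $X\in\mathcal U$ and $\Phi(X)=[\emptyset]$ otherwise. A map $h$ inducing $\Phi$ would be finite-to-one, so its range would be infinite; if $X$ contains infinitely many points of the range and omits infinitely many, then $h^{-1}(X)$ is neither finite nor cofinite.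
\end{remark}

The map $h$ is determined by the homomorphism up to finitely many values.

\begin{lemma}\label{lem:unique}
Let $g,h:\omega\to\omega$ be finite-to-one with $g^{-1}(X)=^*h^{-1}(X)$ for all $X\subseteq\omega$. Then $g(i)=h(i)$ for almost all $i$.
\end{lemma}

\begin{proof}
Suppose that $H=\{i:g(i)\neq h(i)\}$ is infinite. Choose $j_0<j_1<\cdots$ in $H$ with $h(j_{r+1})\notin\{g(j_0),\dots,g(j_r)\}$ and $g(j_{r+1})\notin\{h(j_0),\dots,h(j_r)\}$; since $g$ and $h$ are finite-to-one, these requirements exclude only finitely many candidates at each stage. Then $g(j_s)\ne h(j_r)$ for all $r,s$: for $r=s$ because $j_r\in H$, for $r>s$ by the first requirement, and for $r<s$ by the second. For $X=\{h(j_r):r\in\omega\}$ all $j_s$ lie in $h^{-1}(X)\setminus g^{-1}(X)$, a contradiction.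
\end{proof}

\section{Shadows and the descent}\label{sec:descent}

\begin{definition}
Let $q=(q_i)$ be a vanishing sequence in $M$. A map $h:\omega\to\omega$ is a \emph{shadow} of $q$ if for every definable $A\subseteq M$,
\[
q_i\in A\iff h(i)\in A\qquad\text{for almost all }i .
\]
\end{definition}

\begin{lemma}\label{lem:shadow}
If a nonstandard model $M$ has a Baire coding, then every vanishing sequence in $M$ has a shadow.
\end{lemma}

\begin{proof}
Let $G$ and $(a_X)$ be a Baire coding and $q$ a vanishing sequence. For definable $A$ put $q[A]=\{i\in\omega:q_i\in A\}$. If definable sets $A\ne A'$ have the same trace, then the least element $c$ of $A\triangle A'$ is nonstandard, and $q_i<c$ for almost all $i$; so $q[A]=^*q[A']$. Every $X\subseteq\omega$ is the trace of a definable set, namely of $\mathrm{ext}(a_X)$. Hence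
\[
\Phi(A\cap\omega)=[\,q[A]\,]\qquad(A\subseteq M\text{ definable})
\]
defines a map $\Phi:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$. It is a homomorphism, because both $A\mapsto A\cap\omega$ and $A\mapsto q[A]$ preserve unions and complements. A finite $F\subseteq\omega$ is itself definable and contains no $q_i$, so $\Phi(F)=[\emptyset]$.

The map $L(X)=q[\mathrm{ext}(a_X)]$ is a lifting of $\Phi$. For each $i$ the set $\{X\in G:i\in L(X)\}=\{X\in G:q_i\in_Ma_X\}$ has the BP in $G$ by Definition~\ref{def:coding}, with $q_i$ as a parameter. By (F3), and since $G$ is comeager, $\{X\in2^\omega:i\in L(X)\}$ has the BP in $2^\omega$. Open subsets of $2^\omega$ are countable unions of finite Boolean combinations of the sets $\{Y:i\in Y\}$, so $L$ is Baire measurable by (F2).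

Proposition~\ref{prop:rigid} gives $h$ with $q[A]=^*h^{-1}(A\cap\omega)$ for all definable $A$, which says that $h$ is a shadow of $q$.
\end{proof}

A shadow of $(b_i)$ imitates the behavior of each $b_i$ with respect to definable sets, that is, unary relations. The inequality $b_i>b_{i+1}$ is a binary relation, and a shadow of $(b_i)$ gives no direct information about it. We therefore take the shadow of the sequence of pairs, and then use Lemma~\ref{lem:unique} to match the second coordinate at $i$ with the first coordinate at $i+1$.

Let $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$ be the Cantor pairing function. PA proves that it is a bijection from pairs to numbers, that it is strictly increasing in each argument, and that $x,y\le\langle x,y\rangle$. In particular a standard number is a pair of standard numbers.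

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Suppose that $M$ has a Baire coding. Let $b_0>b_1>\cdots$ be the vanishing sequence of Proposition~\ref{prop:vanishing} and put $r_i=\langle b_i,b_{i+1}\rangle$. Each $r_i\ge b_i$ is nonstandard. If $c$ is nonstandard, the definable set $\{e:\langle e,e\rangle<c\}$ contains $\omega$, so by overspill it contains a nonstandard $e$; for almost all $i$ we have $b_{i+1}<b_i<e$, hence $r_i<\langle e,e\rangle<c$. So $(r_i)$ is vanishing. Let $h$ be a shadow of it, given by Lemma~\ref{lem:shadow}, and write $h(i)=\langle m_i,n_i\rangle$ with $m_i,n_i\in\omega$.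

The definable set $\{\langle x,y\rangle:x>y\}$ contains every $r_i$. Hence
\begin{equation}\label{eq:greater}
m_i>n_i\qquad\text{for almost all }i .
\end{equation}
Let $A\subseteq M$ be definable. The shadow property for the definable sets $\{\langle x,y\rangle:x\in A\}$ and $\{\langle x,y\rangle:y\in A\}$ gives, for almost all $i$,
\begin{equation}\label{eq:proj}
b_i\in A\iff m_i\in A,\qquad\qquad b_{i+1}\in A\iff n_i\in A .
\end{equation}
For $A=\{k\}$ with $k\in\omega$ this shows that $m_i\ne k$ and $n_i\neq k$ for almost all $i$, so the maps $i\mapsto m_{i+1}$ and $i\mapsto n_i$ are finite-to-one. The first equivalence of \eqref{eq:proj} at $i+1$ and the second at $i$ give $m_{i+1}\in A\iff n_i\in A$ for almost all $i$. Since every $X\subseteq\omega$ is the trace of a definable set,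
\begin{equation}\label{eq:match}
\{i:m_{i+1}\in X\}=^*\{i:n_i\in X\}\qquad\text{for all }X\subseteq\omega .
\end{equation}
By Lemma~\ref{lem:unique}, $n_i=m_{i+1}$ for almost all $i$. With \eqref{eq:greater} this gives $m_i>m_{i+1}$ for almost all $i$, an infinite descending sequence of natural numbers.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\mathrm{SSy}(M)=\mathcal P(\omega)$, then $M$ has a Baire coding by Lemma~\ref{lem:coding}, contradicting Proposition~\ref{prop:core}.
\end{proof}

\begin{remark}
It is instructive to run the argument in a countable nonstandard model $M$, which is Borel. Taking $\mathcal B=M\setminus\omega$ at the end of the proof of Proposition~\ref{prop:vanishing} gives a decreasing vanishing sequence. Every vanishing sequence $q$ has a shadow. To see this, list the definable sets as $A_0,A_1,\dots$ and call an atom of the algebra generated by $A_0,\dots,A_{j-1}$ a $j$-atom. A $j$-atom disjoint from $\omega$ has a nonstandard least element, so it contains only finitely many $q_i$. Hence there are $N_0<N_1<\cdots$ such that for $i\ge N_j$ the $j$-atom of $q_i$ meets $\omega$; for $N_j\le i<N_{j+1}$ let $h(i)$ be a standard element of that atom. Then $q_i\in A_j\iff h(i)\in A_j$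 for all $i\geq N_{j+1}$. So \eqref{eq:greater} and \eqref{eq:proj} hold, and \eqref{eq:match} holds for all $X\in\mathrm{SSy}(M)$. Only the last step fails: the diagonal set built in the proof of Lemma~\ref{lem:unique} violates \eqref{eq:match}, so it is not in $\mathrm{SSy}(M)$.
\end{remark}

\section{Category, measure and projective presentations}\label{sec:ext}

Under $\triangle$ the space $2^\omega$ is a compact group, and the Lebesgue measure $\mu$ is invariant under the translations $\sigma_X$. The theorems of Pettis and Steinhaus say that if $\mathcal S\subseteq2^\omega$ is nonmeager with the BP, or measurable of positive measure, then $\{Y\triangle Z:Y,Z\in\mathcal S\}$ contains a neighborhood of $\emptyset$. In Cantor space both are short, and we include the argument.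

\begin{proof}[Proof of Theorem~\ref{thm:meager}]
By Lemma~\ref{lem:graph}, $\mathcal S=\mathrm{SSy}(M)$ is the projection of an analytic set. So it is analytic, has the BP and is measurable. By Lemma~\ref{lem:scott} it is closed under $\triangle$ and contains all finite sets.

Call a subset of $V=\mathcal N(u,m)$ \emph{large} if it is comeager in $V$ (in the case of category) or has measure greater than $\mu(V)/2$ (in the case of measure). Two large subsets of $V$ intersect. If $\mathcal S$ is nonmeager, then $\mathcal S\cap V$ is large for some basic $V$ by (F2). If $\mu(\mathcal S)>0$, take an open $U\supseteq\mathcal S$ with $\mu(U)<2\mu(\mathcal S)$ and write $U$ as a disjoint union of basic sets; summing over them shows that $\mathcal S\cap V$ is large for one of these sets $V$. Now let $V=\mathcal N(u,m)$ and let $X\subseteq\omega$ with $X\cap m=\emptyset$. The measure-preserving homeomorphism $\sigma_X$ maps $V$ onto $V$, so $\mathcal S\cap V$ and $\sigma_X(\mathcal S\cap V)$ intersect: there are $Y,Z\in\mathcal S$ with $Y=Z\triangle X$, and $X=Y\triangle Z\in\mathcal S$. Adding finite sets we get $\mathcal S=\mathcal P(\omega)$, contradicting Theorem~\ref{thm:main}. So $\mathcal S$ is meager and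 null.
\end{proof}

Recall that $\mathbf\Sigma^1_1$ is the class of analytic sets, that $\mathbf\Sigma^1_{r+1}$ consists of the projections of complements of $\mathbf\Sigma^1_r$ sets, and that a set is \emph{projective} if it belongs to some $\mathbf\Sigma^1_r$. Each class $\mathbf\Sigma^1_r$ is closed under countable unions and intersections, continuous preimages and projections, and $\mathbf\Sigma^1_{r+1}$ contains the $\mathbf\Sigma^1_r$ sets and their complements. Under projective determinacy all projective sets have the BP, and every projective relation has a projective uniformization, that is, a subset with the same domain that is the graph of a function and is projective; see \cite{Mos}.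

\begin{proof}[Proof of Theorem~\ref{thm:pd}]
Let $\phi:D\to M$ be a projective presentation, $D\subseteq\mathcal Y$, and suppose that $\mathrm{SSy}(M)=\mathcal P(\omega)$. By Proposition~\ref{prop:core} it suffices to find a Baire coding.

The proof of Lemma~\ref{lem:delta} uses only finite intersections, continuous preimages and projections, so the lemma holds with ``projective'' for ``analytic''. Lemma~\ref{lem:graph} uses a countable intersection, for which all sets involved must lie in one class $\mathbf\Sigma^1_r$. Choose $r$ such that $P=\{(e,d)\in D^2:\phi(e)\in_M\phi(d)\}$ and $D^2\setminus P$ are in $\mathbf\Sigma^1_r$, and choose $e_n\in D$ with $\phi(e_n)=n$. The set $\{d\in D:n\in_M\phi(d)\}$ and its complement in $D$ are the sections of $P$ and $D^2\setminus P$ at $e_n$, so they are in $\mathbf\Sigma^1_r$ for every $n$. Hence the set $C$ of Lemma~\ref{lem:graph} is in $\mathbf\Sigma^1_r$.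

Let $u:2^\omega\to D$ be a function whose graph is a projective uniformization of $C$. For open $V\subseteq\mathcal Y$ the set $u^{-1}(V)$ is the projection of the intersection of the graph with $2^\omega\times V$, so it is projective and has the BP. Thus $u$ is Baire measurable. Define $G$ and $a_X$ as in the proof of Lemma~\ref{lem:coding}. The sets \eqref{eq:coding} are continuous preimages of projective sets, so they are projective and have the BP.
\end{proof}

\section{A Borel model with an uncountable standard system}\label{sec:fat}

To prove Proposition~\ref{prop:fsigma} we adjoin to a countable model $M_0$ new elements $c_x$, one for each $x\in2^\omega$, so that the truth value of every formula at $c_{x_1},\dots,c_{x_k}$ is decided by finite initial segments of $x_1,\dots,x_k$. The model generated by $M_0$ and the $c_x$ is then Borel, and the sets coded in it vary continuously with the indices. At stage $n$ we keep a definable set $X_n$ of tuples $(z_s)_{s\in\{0,1\}^n}$ of elements of $M_0$, where $z_s$ stands for a possible value of $c_x$ for any $x$ extending $s$. We need a notion of largeness for such sets that allows three operations: deciding a formula, splitting every coordinate into two,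 and forcing the two copies to have different standard parts. Being infinite is not enough. If we split both coordinates of the diagonal $\{(z,z)\}$, then both copies of the first coordinate must equal a copy of the second, so they cannot be separated. Positive standard density is the right notion.

\subsection{Fat sets}
Let $M_0$ be a countable nonstandard model, $b\in M_0$ nonstandard, and $N=2^b$ in $M_0$. In this section \emph{definable} means definable in $M_0$ with parameters. Let $J$ be a nonempty finite set. A definable set $X\subseteq[0,N)^J$ is bounded, so by the coding principle it is finite in the sense of $M_0$ and has a cardinality $|X|\in M_0$. We call $X$ \emph{fat} if $k\cdot|X|\ge N^{|J|}$ for some standard $k\ge1$; that is, $X$ has density at least $1/k$. Fat sets are nonempty. The \emph{double} of $X$ is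
\[
X^{(2)}=\bigl\{z\in[0,N)^{J\times2}:(z_{(j,\epsilon(j))})_{j\in J}\in X\text{ for all }\epsilon:J\to2\bigr\}.
\]
For $|J|=1$ this is $X\times X$, and the density is squared. For $|J|=2$, viewing $X$ as a bipartite graph, $X^{(2)}$ consists of two left and two right vertices, not necessarily distinct, with all four edges present.

Elements $y<N$ are $b$-bit numbers. For $m<b$ let $\mathrm{bit}_m(y)\in\{0,1\}$ be the parity of $\lfloor y/2^{b-1-m}\rfloor$, the $m$-th leading bit of $y$, counted from $m=0$. For $k\le b$, the numbers $y,y'<N$ agree in their first $k$ leading bits if and only if $\lfloor y/2^{b-k}\rfloor=\lfloor y'/2^{b-k}\rfloor$; for given $y$ there are $N/2^k$ such $y'$.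

\begin{lemma}\label{lem:fat}
Let $X\subseteq[0,N)^J$ be fat.
\begin{enumerate}
\item[(a)] If $X=Y\cup Z$ with $Y,Z$ definable, then $Y$ or $Z$ is fat.
\item[(b)] $X^{(2)}$ is fat.
\item[(c)] There are a standard $k$ and a fat $Y\subseteq X^{(2)}$ such that for all $z\in Y$ and $j\in J$ the numbers $z_{(j,0)}$ and $z_{(j,1)}$ differ in one of their first $k$ leading bits.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) One of $Y,Z$, say $Y$, satisfies $2|Y|\ge|X|$; if $k|X|\geq N^{|J|}$, then $2k|Y|\ge N^{|J|}$.

(b) We double one coordinate at a time. Let $X'\subseteq[0,N)^l$ be definable with $k|X'|\ge N^l$, single out one coordinate, and write points as $(w,y)$ with $y$ the chosen coordinate and $w\in[0,N)^{l-1}$. Let $X'_w=\{y:(w,y)\in X'\}$ and $X''=\{(w,y_0,y_1):y_0,y_1\in X'_w\}$. The Cauchy--Schwarz inequality for finite sums is provable in PA, so in $M_0$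
\[
N^{l-1}|X''|=N^{l-1}\sum_w|X'_w|^2\ \ge\ \Bigl(\sum_w|X'_w|\Bigr)^2=|X'|^2 .
\]
Hence $k^2N^{l-1}|X''|\ge N^{2l}$, that is, $k^2|X''|\ge N^{l+1}$, and $X''$ is fat. After the coordinates in a subset $J_0\subseteq J$ have been doubled, starting from $X$, we have the set of tuples such that every choice of one copy of each coordinate in $J_0$ yields, together with the coordinates in $J\setminus J_0$, a point of $X$; this follows by induction on $|J_0|$ from the definition of $X''$. For $J_0=J$ this set is $X^{(2)}$, and it is reached after the standard number $|J|$ of doublings.

(c) Let $l=2|J|$ and $k_0|X^{(2)}|\ge N^l$ with $k_0$ standard. Choose a standard $k$ with $2^k\ge2k_0|J|$. For each $j$ there are $N^l/2^k$ points $z\in[0,N)^{J\times2}$ such that $z_{(j,0)}$ and $z_{(j,1)}$ agree in their first $k$ leading bits. So the set $Z$ of points at which this happens for some $j$ satisfies $2k_0|Z|\le N^l\le k_0|X^{(2)}|$. Then $Y=X^{(2)}\setminus Z$ has at least half as many elements as $X^{(2)}$ and is fat.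
\end{proof}

\subsection{The tree of fat sets}
List the formulas with parameters in $M_0$ as $\varphi_n(v_1,\dots,v_{l_n})$, $n\in\omega$, each occurring infinitely often; this is where the countability of $M_0$ is used. Say that a set $X\subseteq[0,N)^{\{0,1\}^n}$ \emph{decides} $\varphi(v_1,\dots,v_l)$ at distinct $s_1,\dots,s_l\in\{0,1\}^n$ if the truth value of $\varphi(z_{s_1},\dots,z_{s_l})$ in $M_0$ is the same for all $z\in X$.

We build fat sets $X_n\subseteq[0,N)^{\{0,1\}^n}$, starting with $X_0=[0,N)$. Given $X_n$, index $X_n^{(2)}$ by $\{0,1\}^{n+1}$, identifying $(s,\epsilon)$ with the string $s\epsilon$. By Lemma~\ref{lem:fat}(c) there are a standard $k_n$ and a fat subset of $X_n^{(2)}$ on which $z_{s0}$ and $z_{s1}$ differ in one of the first $k_n$ leading bits, for every $s\in\{0,1\}^n$. There are finitely many $l_n$-tuples of distinct strings in $\{0,1\}^{n+1}$. For each of them in turn, split the current set according to the truth value of $\varphi_n$ at the tuple and keep a fat part, by Lemma~\ref{lem:fat}(a). The result is $X_{n+1}$; it decides $\varphi_n$ at all such tuples.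

Decisions persist: \emph{if $X_n$ decides $\varphi$ at $s_1,\dots,s_l$, $n'\ge n$, and $s'_j\in\{0,1\}^{n'}$ extends $s_j$ for each $j$, then $X_{n'}$ decides $\varphi$ at $s'_1,\dots,s'_l$ with the same truth value.} It suffices to treat $n'=n+1$. Let $s'_j=s_j\epsilon_j$. As the $s_j$ are distinct, there is $\epsilon:\{0,1\}^n\to2$ with $\epsilon(s_j)=\epsilon_j$ for all $j$. If $z\in X_{n+1}\subseteq X_n^{(2)}$, then $(z_{s\epsilon(s)})_{s\in\{0,1\}^n}$ is a point of $X_n$ whose $s_j$-coordinate is $z_{s'_j}$.

\subsection{The theory and the model}
Expand the language by constants for the elements of $M_0$ and new constants $c_x$, $x\in2^\omega$. Every sentence of this language has the form $\varphi(c_{x_1},\dots,c_{x_l})$ with $x_1,\dots,x_l$ distinct and $\varphi$ a formula with parameters in $M_0$. Let $T^*$ be the set of such sentences for which, for all sufficiently large $n$,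
\[
M_0\models\varphi(z_{x_1\restriction n},\dots,z_{x_l\restriction n})\qquad\text{for all }z\in X_n .
\]
The condition amounts to replacing each $c_x$ in the sentence by $z_{x\restriction n}$, so it does not depend on how the sentence is written in this form. By persistence, it holds as soon as the display holds for one $n$ at which the strings $x_j\restriction n$ are distinct.
\begin{enumerate}
\item[(T1)] \emph{$T^*$ contains the elementary diagram of $M_0$.} This is the case $l=0$.
\item[(T2)] \emph{$T^*$ is finitely satisfiable.} Given finitely many members, take $n$ so large that the display holds for all of them, pick $z\in X_n$, and interpret $c_x$ as $z_{x\restriction n}$ in $M_0$.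
\item[(T3)] \emph{$T^*$ is complete, and for each $\varphi$, whether $\varphi(c_{x_1},\dots,c_{x_l})\in T^*$ is a locally constant function of the tuple of distinct points $(x_1,\dots,x_l)$.} Choose $n$ with $\varphi_n=\varphi$ so large that the strings $s_j=x_j\restriction(n+1)$ are distinct. Then $X_{n+1}$ decides $\varphi$ at $s_1,\dots,s_l$. If the truth value is ``true'', then $\varphi(c_{y_1},\dots,c_{y_l})\in T^*$ for all $y_j$ extending $s_j$. If it is ``false'', then $\neg\varphi(c_{y_1},\dots,c_{y_l})\in T^*$ for all such $y_j$, and then $\varphi(c_{y_1},\dots,c_{y_l})\notin T^*$ by (T2).
\end{enumerate}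

By compactness $T^*$ has a model $M^*$, an elementary extension of $M_0$ by (T1). For each definable function on $M_0$ of finitely many variables, its defining formula defines a function on $M^*$. Let $\mathcal F_l$ be the countable set of $l$-ary definable functions on $M_0$, and let $M\subseteq M^*$ be the set of all $\tau(c_{x_1},\dots,c_{x_l})$ with $l\in\omega$, $\tau\in\mathcal F_l$ and $x_1,\dots,x_l$ distinct. It contains $M_0$ (take $l=0$) and all $c_x$. It is an elementary substructure of $M^*$ by the Tarski--Vaught test. Indeed, suppose that $M^*\models\exists w\,\chi(w,\vec a)$ with $\vec a$ in $M$. Write $a_j=\tau_j(c_{x_1},\dots,c_{x_l})$ with one common tuple of distinct points, adding dummy variables. The function sending $\vec v$ to the least $w$ with $\chi(w,\vec\tau(\vec v))$, or to $0$ if there is none, belongs to $\mathcal F_l$, and its value at $(c_{x_1},\dots,c_{x_l})$ is a witness in $M$. Hence $M\models T^*$, $M_0\preceq M$, and $M$ is a nonstandard model of PA. By (T3), a sentence is true in $M$ if and only if it belongs to $T^*$.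

\begin{proof}[Proof of Proposition~\ref{prop:fsigma}]
Let $M$ be the model just constructed, and let $\Delta_l$ be the set of tuples $x_1<\dots<x_l$ in $(2^\omega)^l$, in the lexicographic order. This set is open, since $x<y$ is witnessed by finite initial segments.

\medskip\noindent\emph{$M$ is Borel.} Let $\mathcal Y$ be the disjoint sum of the spaces $\{\tau\}\times(2^\omega)^l$ for $l\in\omega$ and $\tau\in\mathcal F_l$, a Polish space, and let $D$ be the open set $\bigcup_{l,\tau}\{\tau\}\times\Delta_l$. Put $\phi(\tau,\vec x)=\tau(c_{x_1},\dots,c_{x_l})$. Permuting the variables of $\tau$ shows that $\phi$ is onto $M$. Consider the graph of $+$; the other atomic relations involve at most three elements of $D$ as well and are treated by the same words. It suffices to show for fixed $\tau_1,\tau_2,\tau_3$ of arities $l_1,l_2,l_3$ that the set of $(\vec x^{\,1},\vec x^{\,2},\vec x^{\,3})\in\Delta_{l_1}\times\Delta_{l_2}\times\Delta_{l_3}$ with $\phi(\tau_1,\vec x^{\,1})+\phi(\tau_2,\vec x^{\,2})=\phi(\tau_3,\vec x^{\,3})$ is Borel. Partition the product according to which of $<,=,>$ holds between any two of the $l_1+l_2+l_3$ points. There are finitely many pieces, and each is Borel. On a fixed piece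 let $y_1<\dots<y_l$ enumerate the distinct points. Each $y_j$ is a fixed one of the coordinates, so $\vec y$ is a continuous function on the piece, and the relation is expressed by $\varphi(c_{y_1},\dots,c_{y_l})$ for one formula $\varphi$ depending only on the $\tau$'s and the piece. By (T3) the relation is relatively clopen in the piece, hence Borel.

\medskip\noindent\emph{$\mathrm{SSy}(M)$ is an $F_\sigma$ Scott set.} It is a Scott set by Lemma~\ref{lem:scott}. Fix $\tau\in\mathcal F_l$. By (T3), for each $n\in\omega$ the truth of $p_n\mid\tau(c_{x_1},\dots,c_{x_l})$ is locally constant on $\Delta_l$. So the map sending $\vec x$ to the set coded by $\phi(\tau,\vec x)$ is continuous from $\Delta_l$ to $2^\omega$. The open set $\Delta_l$ is a countable union of clopen, hence compact, subsets of $(2^\omega)^l$, so the image of the map is a countable union of compact sets. The standard system is the union of these images over the countably many $\tau$.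

\medskip\noindent\emph{$\mathrm{SSy}(M)$ is uncountable.} The sentence $c_x<N$ is in $T^*$, so $c_x$ is a $b$-bit number in $M$. The set $Y_x=\{m\in\omega:M\models\mathrm{bit}_m(c_x)=1\}$ is the trace of a set definable in $M$, so it is in $\mathrm{SSy}(M)$ by Lemma~\ref{lem:scott}. Let $x\ne y$, and let $s$ be their longest common initial segment, of length $n$. Then $x\restriction(n+1)$ and $y\restriction(n+1)$ are $s0$ and $s1$ in some order, and on $X_{n+1}$ the coordinates $z_{s0}$ and $z_{s1}$ differ in one of the first $k_n$ leading bits. So $T^*$ says that $c_x$ and $c_y$ differ in one of the first $k_n$ leading bits. As $k_n$ is standard, $Y_x\ne Y_y$. Thus $x\mapsto Y_x$ is an injection of $2^\omega$ into $\mathrm{SSy}(M)$.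
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Borel structures},
\texttt{https://www.cs.auckland.ac.nz/\textasciitilde{}nies/talks/Chennai.pdf}.

\bibitem{GD}
Gaifman and Dimitracopoulos, 1982.

\bibitem{KN}
Knight and Nadel, 1982.

\bibitem{Mos}
Moschovakis, \emph{Descriptive Set Theory}.

\end{thebibliography}
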